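# Splitting multiplicity of the filtration of a symmetric stable process

## 1. Filtrations, ends of optional times, and splitting multiplicity

Throughout, $(\Omega,\mathcal F,\mathbb P)$ is a complete probability space and $\mathcal N=\{F\in\mathcal F:\mathbb P(F)=0\}$. A filtration $(\mathcal F_t)_{t\ge0}$ satisfies the usual conditions if $\mathcal F_t=\bigcap_{s>t}\mathcal F_s$ and $\mathcal N\subset\mathcal F_0$. We write $\mathcal F_\infty=\sigma(\bigcup_t\mathcal F_t)$.

**Definition (usual filtration of a process).** For a process $X$ let $\mathcal F^0_t=\sigma(X_s,s\le t)$ and $\mathcal F^X_t=\bigcap_{s>t}\sigma(\mathcal F^0_s,\mathcal N)$.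

Example. Let $X_t=\xi t$ with $\xi=\pm1$ a fair coin. Then $\mathcal F^0_0$ is trivial, but $\xi$ is $\mathcal F_s^0$-measurable for each $s>0$, so $\mathcal F^X_0=\sigma(\xi,\mathcal N)$. The usual filtration may look infinitesimally into the future.

**Definition (predictable, optional).** The predictable $\sigma$-field on $[0,\infty)\times\Omega$ is generated by the sets $\{0\}\times G$ ($G\in\mathcal F_0$) and $(s,\infty)\times G$ ($G\in\mathcal F_s$). The optional $\sigma$-field is generated by the càdlàg adapted processes. Under the usual conditions it is generated by the intervals $[[S,\infty[[\,=\{(t,\omega):t\ge S(\omega)\}$, $S$ a stopping time.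

Example. For a stopping time $S$ the indicator of $[[S,\infty[[$ is optional and that of $]]S,\infty[[$ is predictable. They differ exactly on the graph $[[S]]$.

**Definition (end of optional time).** A random time $\tau$ is an end of optional time if $\tau(\omega)=\sup\{t:(t,\omega)\in\Gamma\}$ for some optional set $\Gamma$ (with $\sup\emptyset=0$) and $\tau<\infty$ a.s.

Examples. A finite stopping time $T$ is one, with $\Gamma=[[T]]$. For a càdlàg adapted $X$, the time $\sup\{t<1:X_t=0\}$ is one. In general it is not a stopping time, since at that time one does not know that no zero will follow before time $1$.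

**Definition ($\mathcal F_\rho$ and $\mathcal F_{\tau+}$).** For a finite random time $\rho$, $\mathcal F_\rho$ is the $\sigma$-field generated by $\mathcal N$ and all $Z_\rho$, $Z$ optional. For an end of optional time $\tau$, $\mathcal F_{\tau+}=\bigcap_{\varepsilon>0}\mathcal F_{\tau+\varepsilon}$.

Example. For a finite stopping time $T$ this $\mathcal F_T$ is the classical one, and $\mathcal F_{T+}=\mathcal F_T$ by right continuity of the filtration.

Two facts about these $\sigma$-fields will be used.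

First, *every bounded $\mathcal F_\rho$-measurable variable is a.s. equal to $Z_\rho$ for some bounded optional $Z$*. Indeed, the sets $\{\omega:(\rho(\omega),\omega)\in O\}$, $O$ optional, form a $\sigma$-field, the preimage of the optional $\sigma$-field under $\omega\mapsto(\rho(\omega),\omega)$. Variables measurable for a preimage $\sigma$-field factor through the map.

Second, $\mathcal F_\tau\subset\mathcal F_{\tau+}$. To see this let $G_t=\sup\{s<t:s\in\Gamma\}$, with $\sup\emptyset=0$. By measurable projection $G$ is adapted: $\{G_t>a\}$ is the projection of $\Gamma\cap((a,t)\times\Omega)$, and $\mathcal F_t$ is complete. Also $G$ is left continuous, and $G_{\tau+\varepsilon}=\tau$. It suffices to show that $U_t=Z_{G_t}1_{\{t>0\}}$ is optional for bounded optional $Z$, because $U_{\tau+\varepsilon}=Z_\tau$. By monotone class we may take $Z=1_{[[S,\infty[[}$. Then $U_t=1_{\{S\le G_t,\,t>0\}}$ is $\{0,1\}$-valued, nondecreasing in $t$, and adapted since $\{S\le G_t\}=\{S\le t\}\cap\{S\wedge t\le G_t\}$.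 So $R=\inf\{t:U_t=1\}$ is a stopping time and $U=1_{]]R,\infty[[}+U_R1_{[[R]]}$. The variable $U_R1_{\{R<\infty\}}$ is $\mathcal F_R$-measurable, since $\{S\le G_R\}=\{S\le R\}\cap\{S\wedge R\le G_R\}$ on $\{R<\infty\}$. Hence $U$ is optional.

**Definition (dimension).** For $\sigma$-fields $\mathcal G\subset\mathcal H$, $\dim(\mathcal G,\mathcal H)$ is the smallest $n\ge0$ for which there is a partition of $\Omega$ into $n+1$ events $A_0,\dots,A_n\in\mathcal H$ with $\mathcal H=\sigma(\mathcal G,A_0,\dots,A_n)$ up to null sets, and $\infty$ if there is no such $n$.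

Examples. If $\mathcal G=\mathcal H$ the dimension is $0$. If $U$ is uniform on $[-1,1]$, then $\dim(\sigma(|U|),\sigma(U))=1$: the sign is missing, and $\{U>0\},\{U\le0\}$ supply it. If $\mathcal G$ is trivial and $\mathcal H$ is generated by a fair die, the dimension is $5$, because $n+1$ events generate at most $n+1$ atoms.

**Definition (splitting multiplicity).**
$$\text{sp dim}((\mathcal F_t))=1+\sup_\tau\dim(\mathcal F_\tau,\mathcal F_{\tau+}),$$
the supremum being over all ends of optional times $\tau$ of $(\mathcal F_t)$.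

Example. Let $\mathcal F_t=\mathcal F_0\supset\mathcal N$ for all $t$. Optional processes are then measurable for the product of the Borel $\sigma$-field and $\mathcal F_0$, and $\tau$ is $\mathcal F_0$-measurable by projection, so $\mathcal F_\tau=\mathcal F_0=\mathcal F_{\tau+}$ and the multiplicity is $1$. More generally, stopping times contribute only $0$ to the supremum. A value above $1$ needs a time $\tau$, not a stopping time, immediately after which the path makes a choice that could not be read off at $\tau$.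

Let $X$ be a real symmetric stable process of index $\alpha\in(1,2)$ started at $0$; then $0$ is regular for $\{0\}$. A result of Millar says that for $\tau=\sup\{t<1:X_t=0\}$ one has $\mathcal F^X_\tau=\mathcal F^X_{\tau+}$. So this particular last zero carries no choice. Conjecture 3 of the talk "Yor's Conjectures On The Structure Of Filtrations" (https://personal.math.ubc.ca/~barlow/talks/yor.pdf) asserts that no end of optional time does: $\text{sp dim}((\mathcal F^X_t))=1$. We prove or disprove it. The answer is that it is false.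

**Theorem A.** For the symmetric stable process $X$ of index $\alpha\in(1,2)$ there is an end of optional time $\tau$ with $\mathcal F^X_\tau\ne\mathcal F^X_{\tau+}$. Hence $\text{sp dim}((\mathcal F^X_t))\ge2$, and Conjecture 3 is false.

**Theorem B.** Let $B$ be a $d$-dimensional Brownian motion ($0\le d<\infty$) and $N$ an independent Poisson random measure on $\mathbb R_+\times E$ with intensity $dt\otimes\nu$, where $E$ is a standard Borel space and $\nu$ is $\sigma$-finite. Let $(\mathcal F_t)$ be the usual filtration generated by $(B,N)$. Then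
$$\text{sp dim}((\mathcal F_t))=\begin{cases}1,&d=0\text{ and }\nu(E)<\infty,\\2,&\text{otherwise.}\end{cases}$$
In particular $\text{sp dim}((\mathcal F^X_t))=2$.

The stable process fits into Theorem B as follows. Put $d=0$, $E=\mathbb R\setminus\{0\}$, $\nu(dx)=c|x|^{-1-\alpha}dx$, so that $\nu(E)=\infty$, and $N=\sum_{\Delta X_s\ne0}\delta_{(s,\Delta X_s)}$, a Poisson random measure with intensity $dt\otimes\nu$. It is a functional of the path of $X$. Conversely, by the Lévy–Itô decomposition and symmetry, $X_t=\lim_{\delta\downarrow0}\sum_{s\le t}\Delta X_s1_{\{|\Delta X_s|>\delta\}}$ in probability. So up to time $t$ and up to null sets $X$ and $N$ generate the same $\sigma$-field, and $(\mathcal F^X_t)$ is the usual filtration of $N$.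

For $(\mathcal F_t)$ as in Theorem B we write $\tilde N=N-dt\otimes\nu$. The increments of $(B,N)$ after $t$ are independent of $\mathcal F_t$: those after $t+\delta$ are independent of $\mathcal F_t\subset\sigma(\mathcal F^0_{t+\delta},\mathcal N)$ for each $\delta>0$, and we let $\delta\downarrow0$. So square integrable predictable integrands integrated against $B$ and $\tilde N$ give $(\mathcal F_t)$-martingales.

## 2. A martingale criterion for splitting at a last zero

The simplest choice a path can make on leaving zero is its sign. The next statement says when the sign is a genuinely new piece of information.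

**Proposition 1.** Let $(\mathcal F_t)$ satisfy the usual conditions. Let $Y$ be a càdlàg square integrable martingale with $Y_0=0$, $\mathbb P(Y_1\ne0)>0$ and, a.s., $|\Delta Y_t|\le\frac12|Y_{t-}|$ for all $t>0$. Let $\tau=\sup\{t\le1:Y_t=0\}$. Then $A=\{Y_1>0\}$ belongs to $\mathcal F_{\tau+}$ but not to $\mathcal F_\tau$.

*Proof.* We discard the null set where the jump condition fails.

**Step 1: the zero set is closed, and $Y$ has constant sign between zeros.** This step turns the jump condition into geometry. We have $Y_tY_{t-}\ge\frac12Y_{t-}^2$, so $Y_t=0\iff Y_{t-}=0$, and $Y_tY_{t-}>0$ otherwise. A limit of zeros from the right is a zero by right continuity. At a limit $t$ of zeros from the left, $Y_{t-}=0$, hence $Y_t=0$. So the zero set is closed.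

Let $I$ be an interval without zeros, and suppose $Y_a>0>Y_b$ with $a<b$ in $I$. Let $c=\sup\{t\in[a,b]:Y_t>0\}$. If $Y_c>0$, then $c<b$, and right continuity gives points beyond $c$ with $Y>0$, a contradiction. If $Y_c<0$, then $c>a$ is a limit from the left of points where $Y>0$, so $Y_{c-}\ge0$. As $Y_c\ne0$, also $Y_{c-}\ne0$, so $Y_{c-}>0$ and $Y_cY_{c-}<0$, a contradiction. For $Y_a<0<Y_b$ consider $-Y$.

**Step 2: $A\in\mathcal F_{\tau+}$.** Let $Z_t=1_{\{Y_{t\wedge1}>0\}}$, which is optional. For every $\varepsilon>0$, $Z_{\tau+\varepsilon}=1_A$. Indeed, if $\tau<1$, then $Y$ has no zero on $(\tau,1]$, hence constant sign there. If $\tau=1$, then $Y_1=0$ because the zero set is closed, and both sides are $0$. So $A\in\mathcal F_{\tau+\varepsilon}$ for all $\varepsilon>0$.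

**Step 3: $\mathbb P(\tau=T<1)=0$ for each stopping time $T$.** This lets us ignore countably many graphs later. Replace $T$ by $T\wedge1$, which does not change the event. Let $D=\inf\{t>T:Y_t=0\}$ and
$$F=\{T<1,\ Y_T=0,\ D>T\}\in\mathcal F_T .$$
On $F$ let $\epsilon$ be the constant sign of $Y$ on $(T,D)$. It equals $\limsup_n\operatorname{sgn}Y_{T+1/n}$, so it is measurable for $\mathcal F_{T+}=\mathcal F_T$. By optional stopping ($T\le1$), $1_F\,\epsilon\,Y_{(T+t)\wedge D}$, $t\ge0$, is a martingale for $(\mathcal F_{T+t})$. It is nonnegative, since $Y_D=0$ if $D<\infty$, and it starts at $0$. Hence it vanishes. As $Y\ne0$ on $(T,D)$, we get $\mathbb P(F)=0$. If $\tau=T<1$, then $Y_T=0$ and there is no zero in $(T,1]$, so $D\ge1>T$ and $F$ occurs.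

**Step 4: $\mathbb E[Z_\tau Y_1]=0$ for bounded predictable $Z$.** The bounded $Z$ with this property form a vector space closed under bounded monotone limits. By the monotone class theorem it suffices to treat constants and the generating $\pi$-system. Constants: $\mathbb EY_1=0$. For $\{0\}\times G$: $\mathbb P(\tau=0)=0$ by Step 3 with $T=0$. For $(s,\infty)\times G$ with $s\ge1$: $1_{\{\tau>s\}}=0$.

For $(s,\infty)\times G$ with $s<1$, put $D_s=\inf\{t>s:Y_t=0\}$. Then $\{\tau>s\}=\{D_s\le1\}$. If $\tau>s$, then $\tau$ is a zero in $(s,1]$. If $s<D_s\le1$, then $D_s$ is a zero in $(s,1]$. If $D_s=s$, zeros accumulate at $s$ from the right, so again $\tau>s$. On this event $Y_{D_s}=0$. Since $G\in\mathcal F_s\subset\mathcal F_{D_s\wedge1}$, the event $G\cap\{D_s\le1\}$ is in $\mathcal F_{D_s\wedge1}$, and optional stopping gives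
$$\mathbb E[1_G1_{\{D_s\le1\}}Y_1]=\mathbb E[1_G1_{\{D_s\le1\}}Y_{D_s}]=0 .$$

**Step 5: the same for bounded optional $Z$.** We claim that for every bounded optional $Z$ there are a bounded predictable $Z'$ and stopping times $T_n$ with $\{Z\ne Z'\}\subset\bigcup_n[[T_n]]$. For $Z=1_{[[S,\infty[[}$ take $Z'=1_{]]S,\infty[[}$. These intervals form a $\pi$-system generating the optional $\sigma$-field. The class of $Z$ with the property is a vector space containing the constants, and it is closed under bounded monotone limits: if $Z_n\uparrow Z$, use $\limsup_nZ_n'$ truncated at the bounds of $Z$. The claim follows. By Step 3, $Z_\tau=Z'_\tau$ a.s. on $\{\tau<1\}$. On $\{\tau=1\}$, $Y_1=0$. So $\mathbb E[Z_\tau Y_1]=\mathbb E[Z'_\tau Y_1]=0$.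

**Step 6: $A\notin\mathcal F_\tau$.** If $A\in\mathcal F_\tau$, then $1_A=Z_\tau$ a.s. with $Z$ bounded optional, and Step 5 gives $\mathbb E[Y_1^+]=0$. With $\mathbb EY_1=0$ this yields $Y_1=0$ a.s., a contradiction. $\square$

## 3. Brownian motion, the stable process itself, and finitely many noises

*Brownian motion.* If $d\ge1$, then $Y=B^1$ (first coordinate) has no jumps and satisfies all the hypotheses. So $\tau=\sup\{t\le1:B^1_t=0\}$ gives $\mathcal F_\tau\ne\mathcal F_{\tau+}$, and $\text{sp dim}\ge2$ whenever $d\ge1$.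

*The stable process itself.* The sensible first attempt is to put $Y=X$. It stops at Step 1 of the proof. While $X_{t-}=y\ne0$, jumps strictly across zero occur at rate $c\int_{|y|}^\infty x^{-1-\alpha}dx=c\,\alpha^{-1}|y|^{-\alpha}>0$, so $X$ changes sign without visiting $0$. The sign just after the last zero and the sign at time $1$ are then different things. (Square integrability also fails, but that alone could be repaired by deleting large jumps.) Millar's result shows that the conclusion itself fails at this $\tau$: there is no split. So if there is a split, it must be found at the zeros of another process.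

*Finitely many noises.* Let us try to build $Y$ from finitely many compensated Poisson processes. Let $W_k$, $k<K$, be independent, $W_k(t)=\lambda_k^{-1/2}(\Pi_k(t)-\lambda_kt)$ with $\Pi_k$ Poisson of rate $\lambda_k$, and $Y=\sum_{k<K}\int h_k\,dW_k$ with predictable $h_k$, $\mathbb E\int_0^th_k^2ds<\infty$. At a jump of $W_k$ the jump of $Y$ is $\lambda_k^{-1/2}h_k$. So the condition $|\Delta Y|\le\frac12|Y_-|$ forces $|h_k|\le\frac12\lambda_k^{1/2}|Y_-|$ at the jumps of $W_k$, and hence $ds\otimes d\mathbb P$-a.e. by compensation. Then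
$$\mathbb E Y_t^2=\sum_{k<K}\mathbb E\int_0^th_k^2\,ds\le\frac14\Big(\sum_{k<K}\lambda_k\Big)\int_0^t\mathbb EY_s^2\,ds ,$$
and Gronwall's lemma gives $Y=0$. The process cannot leave zero.

This computation also tells us what to do when $\nu(E)=\infty$. We can have $\sum_kh_k^2=1$ at all times, so that $\mathbb EY_t^2=t$, together with $|\Delta Y|\le\frac12|Y_-|$, if there are infinitely many noises and if, the closer $Y_-$ is to $0$, the faster and finer are the noises in use. The price is that the coefficient vector, a unit vector for $y\ne0$ all of whose components tend to $0$ as $y\to0$, has no continuous extension at $0$, so Lipschitz theory does not produce a solution. We approximate instead and show that the approximations spend little time where they differ.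

## 4. A martingale whose jumps shrink near zero

Assume $\nu(E)=\infty$. We construct $Y$ as in Proposition 1.

**Step 1: scales and coefficients.** Here we choose a unit vector that rotates from one noise to the next as $|y|$ decreases. Let $x_1=1$ and
$$x_{K+1}=\min\{x_K/2,\ 16^{-K}e^{-2\pi^2K/x_K^2}\}.$$
Let $\theta_k(y)=\frac\pi2\min\{1,\max\{0,(2|y|-x_k)/x_k\}\}$, $s_k=\sin\theta_k$, $c_k=\cos\theta_k$, so that
$$c_k=1,\ s_k=0\ \text{ for }|y|\le x_k/2;\qquad c_k=0,\ s_k=1\ \text{ for }|y|\ge x_k .$$
Put $f_0=s_1$, $f_k=c_ks_{k+1}$ for $k\ge1$, and $v^K=(f_0,\dots,f_{K-1},c_K)$ for $K\ge1$. If $f_k(y)\ne0$, then $s_{k+1}(y)\ne0$, so $|y|>x_{k+1}/2$.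

The vector $v^K$ has length one. Where $c_{k+1}\ne0$ we have $|y|<x_{k+1}\le x_k/2$, so $c_k=1$; thus $c_kc_{k+1}=c_{k+1}$ and $f_k^2=c_k^2(1-c_{k+1}^2)=c_k^2-c_{k+1}^2$. With $f_0^2=1-c_1^2$ the sum telescopes to $|v^K|^2=1-c_K^2+c_K^2=1$.

The vector $v^K$ is Lipschitz. Let $x_k/2\le|y|\le x_k$ with $k\le K$. For $j<k$ we have $|y|\le x_k\le x_j/2$, so $c_j=1$ and $s_j=0$. For $j>k$ we have $|y|\ge x_k/2\ge x_j$, so $c_j=0$ and $s_j=1$. Hence the only nonzero components are $f_{k-1}=s_k$ and the next one, which is $f_k=c_k$ if $k<K$ and $c_K$ if $k=K$. So $v^K$ is a unit vector rotating with angular speed $\pi/x_k$ in $|y|$. Elsewhere $v^K$ is locally constant. As chords are shorter than arcs,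
$$|v^K(y)-v^K(y')|\le\frac{\pi}{x_K}|y-y'| .\tag{1}$$

**Step 2: noises.** As $\nu$ is $\sigma$-finite and infinite, write $E$ as a countable disjoint union of sets of finite measure and let $E_0,E_1,\dots$ be unions of successive finite blocks of them, large enough that $\lambda_k=\nu(E_k)<\infty$ satisfies $\lambda_k^{-1/2}\le x_{k+1}/4$. Set
$$W_k(t)=\lambda_k^{-1/2}\big(N((0,t]\times E_k)-\lambda_kt\big).$$
These are independent $(\mathcal F_t)$-martingales with $\langle W_k\rangle_t=t$, a.s. without common jumps, and all jumps of $W_k$ equal $\lambda_k^{-1/2}$.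

**Step 3: approximations.** Let $Y^K$ be the unique strong solution of
$$Y^K_t=\sum_{k<K}\int_0^tf_k(Y^K_{s-})\,dW_k(s)+\int_0^tc_K(Y^K_{s-})\,dW_K(s).$$
It exists because $W_0,\dots,W_K$ have finitely many jumps on compacts. Between jumps one solves an ODE with Lipschitz coefficients, and at a jump one adds the prescribed amount. As $|v^K|=1$, $Y^K$ is a square integrable martingale with $\langle Y^K\rangle_t=t$, so $\mathbb E(Y^K_t)^2=t$.

**Step 4: occupation bound near zero.** We bound the time that $Y=Y^{K+1}$ spends in $(-x,x)$, where $x=x_{K+1}$. When $|Y_{s-}|<x\le x_K/2$, we have $s_{k+1}(Y_{s-})=0$ for $k+1\le K$, so $f_k(Y_{s-})=0$ for $k\le K-1$. Thus jumps come only from $W_K$ or $W_{K+1}$ and have size at most $x$. Let $\varphi(y)=y^2/2$ for $|y|\le2x$ and $\varphi(y)=2x|y|-2x^2$ otherwise. This $\varphi$ is convex and $C^1$ with bounded derivative. The process $Y$ has finite variation on compacts, so the change of variables formula applies, and $\int\varphi'(Y_-)dY$ has mean zero. All terms of the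 remaining sum are nonnegative by convexity. When $|Y_{s-}|<x$, both $Y_{s-}$ and $Y_s$ lie in $[-2x,2x]$ and the term equals $\frac12(\Delta Y_s)^2$. Hence
$$\mathbb E\varphi(Y_t)=\mathbb E\sum_{s\le t}\big[\varphi(Y_s)-\varphi(Y_{s-})-\varphi'(Y_{s-})\Delta Y_s\big]\ge\tfrac12\,\mathbb E\sum_{s\le t}1_{\{|Y_{s-}|<x\}}(\Delta Y_s)^2=\tfrac12\,\mathbb E\int_0^t1_{\{|Y_s|<x\}}ds .$$
The last equality holds since $\sum_{s\le t}(\Delta Y_s)^2$ has compensator $\langle Y\rangle_t=t$. Since $\varphi(y)\le2x|y|$ and $\mathbb E|Y_t|\le\sqrt t$,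
$$\mathbb E\int_0^t1_{\{|Y^{K+1}_s|<x_{K+1}\}}ds\le4x_{K+1}\sqrt t .\tag{2}$$

**Step 5: the approximations are Cauchy.** Let $D=Y^{K+1}-Y^K$. With respect to $(W_0,\dots,W_{K+1})$ its integrand is
$$\big[v^{K+1}(Y^{K+1})-(v^K(Y^{K+1}),0)\big]+\big[(v^K(Y^{K+1}),0)-(v^K(Y^K),0)\big].$$
The first bracket has only two possibly nonzero components, $c_K(s_{K+1}-1)$ and $c_{K+1}$. It vanishes for $|Y^{K+1}|\ge x_{K+1}$, and otherwise its squared norm is at most $(1-s_{K+1})^2+c_{K+1}^2\le2$. The second is controlled by (1). With $(a+b)^2\le2a^2+2b^2$ and (2),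
$$\mathbb ED_t^2\le16\,x_{K+1}\sqrt t+\frac{2\pi^2}{x_K^2}\int_0^t\mathbb ED_s^2\,ds .$$
Here $\mathbb ED_s^2\le4s$, so Gronwall applies. For $t\le K$, by the choice of $x_{K+1}$,
$$\mathbb ED_t^2\le16\sqrt K\,x_{K+1}e^{2\pi^2K/x_K^2}\le16\sqrt K\,16^{-K}.$$
By Doob, $\|\sup_{s\le t}|D_s|\|_2\le8K^{1/4}4^{-K}$ for $K\ge t$, which is summable. Hence $Y^K\to Y$ uniformly on compacts, a.s. and in $L^2$. The limit is a càdlàg adapted square integrable martingale with $Y_0=0$ and $\mathbb EY_t^2=\lim_K\mathbb E(Y^K_t)^2=t$, so $\mathbb P(Y_1\ne0)>0$.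

**Step 6: jumps of $Y$.** A.s., at a jump time $t$ of $W_k$ no other $W_j$ jumps, and $\Delta Y^K_t=\lambda_k^{-1/2}f_k(Y^K_{t-})$ for $K>k$. By uniform convergence and continuity of $f_k$, $\Delta Y_t=\lambda_k^{-1/2}f_k(Y_{t-})$. At all other times $\Delta Y_t=0$. If $f_k(Y_{t-})\ne0$, then $|Y_{t-}|\ge x_{k+1}/2$, so
$$|\Delta Y_t|\le\lambda_k^{-1/2}\le\frac{x_{k+1}}4\le\frac12|Y_{t-}| .$$
Thus $|\Delta Y_t|\le\frac12|Y_{t-}|$ always.

**Proof of Theorem A.** Proposition 1 applies to $Y$. The time $\tau=\sup\{t\le1:Y_t=0\}$ is the end of the optional set $\{(t,\omega):t\le1,\ Y_t(\omega)=0\}$, and $\mathcal F_\tau\ne\mathcal F_{\tau+}$. So $\dim(\mathcal F_\tau,\mathcal F_{\tau+})\ge1$ and $\text{sp dim}\ge2$ whenever $\nu(E)=\infty$. For the stable process $\nu(E)=\infty$. $\square$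

## 5. Conditional partitions

We turn to the upper bound in Theorem B. The first fact translates the size of $\dim$ into conditional probabilities; the second removes stopping times.

**Lemma 2.** Let $\mathcal G\subset\mathcal H$ contain the null sets. If $\dim(\mathcal G,\mathcal H)\ge2$, there is a partition $A_1,A_2,A_3\in\mathcal H$ of $\Omega$ with $\mathbb P(\mathbb P(A_i|\mathcal G)>0,\ i=1,2,3)>0$. If $\mathcal G\ne\mathcal H$, there is a partition $A_1,A_2\in\mathcal H$ with the analogous property.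

*Proof.* For $A\in\mathcal H$ let $S_A=\{0<\mathbb P(A|\mathcal G)<1\}\in\mathcal G$. If $S_A$ is null, then $A=\{\mathbb P(A|\mathcal G)=1\}$ a.s., so $A\in\mathcal G$. If $\mathcal G\ne\mathcal H$, some $S_A$ is therefore not null, and $A,A^c$ is the required partition.

For the first claim, assume there is no such triple; we show $\dim\le1$. Given $A_n\in\mathcal H$, the set $A=\bigcup_nA_n\cap(S_{A_n}\setminus\bigcup_{m<n}S_{A_m})$ has $S_A=\bigcup_nS_{A_n}$ a.s.: on the $n$-th piece $\mathbb P(A|\mathcal G)=\mathbb P(A_n|\mathcal G)\in(0,1)$, and outside the union $\mathbb P(A|\mathcal G)=0$. Hence there is $A\in\mathcal H$ with $\mathbb P(S_A)$ maximal, and then $S_B\subset S:=S_A$ a.s. for all $B\in\mathcal H$.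

Let $B\in\mathcal H$. On $S^c$, $B=\{\mathbb P(B|\mathcal G)=1\}$ a.s. Consider the triple $A\cap B$, $A\cap B^c$, $A^c$. By assumption the product of its three conditional probabilities is a.s. $0$, and $\mathbb P(A^c|\mathcal G)>0$ on $S$. So $\mathbb P(A\cap B|\mathcal G)\,\mathbb P(A\cap B^c|\mathcal G)=0$ a.s. on $S$. A.s. on $A\cap B$ we have $\mathbb P(A\cap B|\mathcal G)>0$. On $S\cap\{\mathbb P(A\cap B|\mathcal G)>0\}$ we have $\mathbb P(A\cap B^c|\mathcal G)=0$, so $A\cap B^c$ does not occur there a.s. Hence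
$$A\cap S\cap B=A\cap S\cap\{\mathbb P(A\cap B|\mathcal G)>0\}\quad\text{a.s.},$$
and similarly with $A^c$ in place of $A$. So $B\in\sigma(\mathcal G,A)$ up to null sets, that is, $\dim\le1$. $\square$

From here on $(\mathcal F_t)$ is as in Theorem B and $L=\sup\Gamma$ is an end of optional time. Removing from $\Gamma$ a set $[0,\infty)\times(\text{null set})$, we assume $L<\infty$ everywhere.

**Lemma 3.** If $A\in\mathcal F_{L+}$ and $T$ is a stopping time, then $A\cap\{L=T\}\in\mathcal F_L$.

*Proof.* For each $n$, $1_A=Z^n_{L+1/n}$ a.s. with $Z^n$ optional with values in $[0,1]$. On $\{L=T\}$, $1_A=\zeta:=\limsup_nZ^n_{T+1/n}1_{\{T<\infty\}}$ a.s., and $\zeta$ is $\mathcal F_{T+}=\mathcal F_T$-measurable. So $\zeta1_{[[T]]}$ is optional, and its value at $L$ is $1_{A\cap\{L=T\}}$ a.s. $\square$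

## 6. The spider attached to a split

We attach to a split with $n$ outcomes a process living on $n$ half-lines glued at $0$, a spider with $n$ legs, for which $L$ is a last visit to the center. The following textbook theorem is used (Jacod–Shiryaev, *Limit Theorems for Stochastic Processes*, Ch. III §4c; Ikeda–Watanabe, Ch. II §6): every $L^2$-bounded $(\mathcal F_t)$-martingale has the form $M_0+\int\beta\cdot dB+\iint H\,d\tilde N$ with predictable $\beta,H$ and $\mathbb E\int_0^\infty(|\beta|^2+\int H^2d\nu)\,dt<\infty$.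

Let $n\in\{2,3\}$ and let $A_1,\dots,A_n\in\mathcal F_{L+}$ be a partition with $\mathbb P(\min_i\mathbb P(A_i|\mathcal F_L)>0)>0$. Choose $\varepsilon>0$ such that
$$C=\{\mathbb P(A_i|\mathcal F_L)\ge\varepsilon\ \text{for all }i\}\in\mathcal F_L$$
has $\mathbb P(C)>0$. For a stopping time $T$, Lemma 3 gives $\{L=T\}\in\mathcal F_L$ and $\mathbb P(A_i|\mathcal F_L)=1_{A_i}$ a.s. on $\{L=T\}$. On $C\cap\{L=T\}$ all the $1_{A_i}$ would be at least $\varepsilon$, which is impossible for disjoint events. So
$$\mathbb P(C\cap\{L=T\})=0\quad\text{for every stopping time }T.\tag{3}$$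
Let $\xi_i=1_{A_i\cap C}/\mathbb P(A_i|\mathcal F_L)\in[0,1/\varepsilon]$. Then $\xi_i$ is $\mathcal F_{L+}$-measurable, $\mathbb E[\xi_i|\mathcal F_L]=1_C$, and $\xi_i\xi_j=0$ for $i\ne j$. On $C$ exactly one $\xi_i$ is positive and $\sum_i\xi_i\ge1$; off $C$ all vanish.

Let $X^i$ be the càdlàg version of the submartingale $\mathbb E[\xi_i1_{\{L\le t\}}|\mathcal F_t]$, which exists because its mean is right continuous in $t$. For every stopping time $T$, on $\{T<\infty\}$,
$$X^i_T=\mathbb E[\xi_i1_{\{L\le T\}}|\mathcal F_T]=\mathbb E[\xi_i1_{\{L<T\}}|\mathcal F_T].\tag{4}$$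
The first equality is clear for $T$ with countably many values. In general take dyadic $T_k\downarrow T$. Conditioning on $\mathcal F_T$ gives $\mathbb E[X^i_{T_k}|\mathcal F_T]=\mathbb E[\xi_i1_{\{L\le T_k\}}|\mathcal F_T]$ on $\{T<\infty\}$, and both sides converge by right continuity and boundedness. The second equality is (3), since $\xi_i=0$ off $C$. In particular $0\le X^i\le1/\varepsilon$ and $X^i_0=0$. Finally $X^i_t\to\xi_i$ in $L^1$ as $t\to\infty$: $\xi_i$ is $\mathcal F_\infty$-measurable (so is $L$, by projection), so $\mathbb E[\xi_i|\mathcal F_t]\to\xi_i$ in $L^1$, and $\mathbb E[\xi_i1_{\{L>t\}}]\to0$. Put $Y=\sum_iX^i$.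

Example (Brownian motion, two legs). Let $d=1$, no $N$, $L=\sup\{t\le1:B_t=0\}$, $A_1=\{B_1>0\}$, $A_2=\{B_1\le 0\}$. Steps 4–5 of Proposition 1 work with $\operatorname{sgn}B_1$ in place of $Y_1$, because $\mathbb E[\operatorname{sgn}B_1|\mathcal F_{D_s\wedge 1}]=0$ on $\{D_s\le1\}$ by the strong Markov property and symmetry. So $\mathbb P(A_i|\mathcal F_L)=\frac12$ and, with $\varepsilon=\frac12$, $C=\Omega$ and $\xi_i=2\cdot1_{A_i}$ a.s. A path from $x>0$ avoids $0$ for a time $r$ with probability $2\Phi(x/\sqrt r)-1$, $\Phi$ being the normal distribution function. So for $t<1$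
$$X^1_t=2\big(2\Phi(B_t^+/\sqrt{1-t})-1\big),\qquad X^2_t=2\big(2\Phi(B_t^-/\sqrt{1-t})-1\big).$$
At each time at most one leg is occupied. We now prove the analogous properties in general.

**(P1)** *$X^iX^j=0$ and $X^i_-X^j_-=0$ for $i\ne j$; hence $0\le Y\le1/\varepsilon$.* Fix $t>0$ and let $G_t=\sup\{s<t:s\in\Gamma\}$, which is $\mathcal F_t$-measurable and equals $L$ on $\{L<t\}$ (Section 1). Write $\xi_i=Z^{i,k}_{L+1/k}$ a.s. with $Z^{i,k}$ optional with values in $[0,1/\varepsilon]$. The variable $\Xi^i_t=\limsup_kZ^{i,k}_{G_t+1/k}1_{\{G_t+1/k<t\}}$ is $\mathcal F_t$-measurable, since optional processes are progressive, and it equals $\xi_i$ a.s. on $\{L<t\}$. So $X^i_t=\Xi^i_tW_t$ a.s. with $W_t=\mathbb P(L<t|\mathcal F_t)$, and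
$$\Xi^i_t\Xi^j_tW_t=\mathbb E[\xi_i\xi_j1_{\{L<t\}}|\mathcal F_t]=0 .$$
Hence $X^i_tX^j_t=0$ a.s. for each $t$. By right continuity this holds for all $t$ simultaneously, and then for the left limits. As at most one $X^i_t$ is nonzero, $Y\le1/\varepsilon$.

**(P2)** *A.s. on $\{\xi_i>0\}$: $X^i_t>0$ and $X^i_{t-}>0$ for all $t>L$.* For rational $u$ and $t\ge u$, $X^i_t\ge M^u_t:=\mathbb E[\xi_i1_{\{L\le u\}}|\mathcal F_t]$, a nonnegative martingale with limit $\xi_i1_{\{L\le u\}}$. A nonnegative martingale stays at $0$ once it, or its left limit, is $0$. So on $\{\xi_i>0,L\le u\}$ neither $M^u$ nor $M^u_-$ ever vanishes. Given $t>L$ take a rational $u\in(L,t)$.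

**(P3)** *A.s. for all $t>0$: $X^i_{t-}=0\Rightarrow X^i_t=0$. The zero set of $Y$ is closed, and $\Delta X^i\Delta X^j=0$ for $i\ne j$.* If the first claim fails, the optional section theorem gives a stopping time $T$ with $\mathbb P(T<\infty)>0$ and $X^i_{T-}=0<X^i_T$ on $\{T<\infty\}$. By (4), $\mathbb E[X^i_T1_{\{T<\infty\}}]=\mathbb E[\xi_i1_{\{L<T<\infty\}}]$. But on $\{\xi_i>0,\ L<T<\infty\}$ we have $X^i_{T-}>0$ by (P2), so this event is null and the expectation is $0$, a contradiction. Hence $Y_{t-}=0$ implies $Y_t=0$, and with right continuity the zero set of $Y$ is closed. If $\Delta X^i_t\ne0$, then $X^i_{t-}>0$, so $X^j_{t-}=0$ by (P1) and $X^j_t=0$.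

**(P4)** *The compensator.* Let $\ell$ be the dual predictable projection of $1_C1_{\{L\le t\}}$, so that $\mathbb E\int Z\,d\ell=\mathbb E[Z_L1_C]$ for predictable $Z\ge0$. By (3) with $T=0$, $\ell_0=0$. By (3), $\mathbb E[\Delta\ell_T;T<\infty]=\mathbb P(C\cap\{L=T\})=0$ for predictable times $T$, and such times exhaust the jumps of $\ell$; so $\ell$ is continuous. Also $\mathbb E\ell_\infty=\mathbb P(C)\le1$.

*Each $m^i=X^i-\ell$ is a martingale.* For $s<t$ and $G\in\mathcal F_s$, $1_G1_{\{s<L\le t\}}$ is the value at $L$ of a predictable process, hence $\mathcal F_L$-measurable. So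
$$\mathbb E[(X^i_t-X^i_s)1_G]=\mathbb E[\xi_i1_G1_{\{s<L\le t\}}]=\mathbb E[1_C1_G1_{\{s<L\le t\}}]=\mathbb E[(\ell_t-\ell_s)1_G].$$

*It is $L^2$-bounded.* We have $\mathbb E[\ell_\infty-\ell_t|\mathcal F_t]=\mathbb P(C\cap\{L>t\}|\mathcal F_t)\le1$. For a subdivision $(t_j)$ of $[0,r]$, since $\ell_{t_j}-\ell_{t_{j-1}}\ge0$ is $\mathcal F_{t_j}$-measurable,
$$\mathbb E\sum_j(\ell_\infty-\ell_{t_j})(\ell_{t_j}-\ell_{t_{j-1}})\le\mathbb E\ell_r\le1 .$$
Refining the subdivision (Fatou) and letting $r\to\infty$, $\mathbb E\ell_\infty^2=2\mathbb E\int(\ell_\infty-\ell_t)\,d\ell_t\le2$. As $X^i$ is bounded, $m^i$ is $L^2$-bounded, and $m^i=\int\beta^i\cdot dB+\iint H^id\tilde N$.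

**(P5)** *$d\ell$ is carried by $\{Y_-=0\}$; a.s. on $C$, $L>0$ and $Y_{L-}=Y_L=0$.* By the occupation times formula (Protter, *Stochastic Integration and Differential Equations*, Ch. IV), $\beta^i=0$ a.e. on $\{X^i_-=0\}$. By (P1), at each time $X^i_-=0$ or $X^j_-=0$, so $\beta^i\cdot\beta^j=0$ a.e. for $i\ne j$. With (P3), $[X^i,X^j]=0$. Integration by parts gives
$$0=X^iX^j=\int X^i_-\,dX^j+\int X^j_-\,dX^i .$$
Since $X^i=m^i+\ell$ and the integrals against $m^i,m^j$ have mean zero, $\mathbb E\int(X^i_-+X^j_-)\,d\ell=0$. Summing over pairs, $\mathbb E\int Y_-d\ell=0$, which is the first claim. By (3) with $T=0$, $L>0$ a.s. on $C$. Then $\mathbb E[Y_{L-}1_C]=\mathbb E\int Y_-d\ell=0$, and $Y_L=0$ by (P3).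

**(P6)** *Integrands.* Put $\beta=\sum_i\beta^i$ and $H=\sum_iH^i$, so
$$Y=\int\beta\cdot dB+\iint H\,d\tilde N+n\ell .$$
Then almost everywhere ($dt\otimes d\mathbb P\otimes\nu$, resp. $dt\otimes d\mathbb P$): $Y_-+H\ge0$, $|H|\le1/\varepsilon$, and $H=0$, $\beta=0$ on $\{Y_-=0\}$. Indeed the jump of $Y$ at an atom $(t,z)$ of $N$ is $H(t,z)$. Since $0\le Y\le1/\varepsilon$, and by (P3), the predictable set of $(t,\omega,z)$ where one of the claims on $H$ fails contains a.s. no atom of $N$. Taking compensators, it is null for $dt\otimes d\mathbb P\otimes\nu$. For $\beta$ use $\beta^i=0$ a.e. on $\{X^i_-=0\}\supset\{Y_-=0\}$. We modify $\beta,H$ on null sets so that these properties hold everywhere.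

## 7. Infinite energy on leaving zero

For $\delta\ge0$ set, on $\{Y_{t-}>0\}$,
$$\kappa^\delta_t=\frac{|\beta_t|^2}{8(Y_{t-}+\delta)^2}+\frac12\int\Big(\sqrt{1+\tfrac{H(t,z)}{Y_{t-}+\delta}}-1\Big)^2\nu(dz),$$
and $\kappa^\delta_t=0$ on $\{Y_{t-}=0\}$; write $\kappa=\kappa^0$. This is the rate at which $\sqrt{Y+\delta}$ loses mass, relative to its size, while $Y$ is away from $0$. For each sign of $a\ge-1$, $(\sqrt{1+a}-1)^2$ increases with $|a|$, so $\kappa^\delta\uparrow\kappa$ as $\delta\downarrow0$. Since $|\sqrt{1+a}-1|=|a|/(\sqrt{1+a}+1)\le|a|$, for $\delta>0$ we have $\kappa^\delta\le\delta^{-2}(|\beta|^2+\int H^2d\nu)$, so $\int_0^\infty\kappa^\delta du<\infty$ a.s.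

In the Brownian example, as $x\downarrow0$ the function $2(2\Phi(x/\sqrt{1-t})-1)$ is asymptotically linear in $x$, so $\kappa_t\approx\frac1{8B_t^2}$ when $B_t$ is near $0$. The aim of this section is that $\int\kappa$ always diverges immediately after $L$.

**Lemma 4.** For $s\le t$: $\mathbb E[Y_t;\,Y\text{ has a zero in }[s,t]]\le n\,\mathbb E[\ell_t-\ell_s]$.

*Proof.* Let $S=\inf\{u\ge s:Y_u=0\}$. As the zero set is closed, $Y_S=0$ on $\{S\le t\}\in\mathcal F_{S\wedge t}$. Since $Y-n\ell$ is a martingale, the left side is $\mathbb E[Y_t-Y_S;S\le t]=n\,\mathbb E[\ell_t-\ell_S;S\le t]\le n\,\mathbb E[\ell_t-\ell_s]$. $\square$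

**Lemma 5.** Let $s<t$, $0<m\le1$, $\sigma=\inf\{u\ge s:Y_u=0\}$. On $\{Y_s>0\}$,
$$\mathbb E\Big[Y_t;\ \sigma>t,\ \int_s^t\kappa\,du\le m,\ Y_t\ge4Y_s\,\Big|\,\mathcal F_s\Big]\le16\,m\,Y_s .$$

*Proof.* If $\int\kappa$ is small, $\sqrt Y$ is nearly a martingale, so its variance is small and $Y$ cannot quadruple often.

**Step 1: Itô's formula.** On $\{Y_s>0\}$ we have $\sigma>s$ and $Y_->0$ on $(s,\sigma)$ by (P3). So by (P5) the continuous process $\ell$ is constant on $[s,\sigma]$, and there $dY=\beta\cdot dB+\int H\,d\tilde N$. Fix $\delta>0$ and let $V=\sqrt{Y+\delta}$, $a=H/(Y_-+\delta)>-1$. The Brownian part of Itô's formula contributes the drift $-\frac18|\beta|^2(Y_-+\delta)^{-3/2}=-V_-\frac{|\beta|^2}{8(Y_-+\delta)^2}$. An atom of $N$ changes $V$ by $V_-(\sqrt{1+a}-1)$, and the linear part $\frac12V_-a$ is already compensated in $d\tilde N$. So the jump drift is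
$$V_-\int\Big(\sqrt{1+a}-1-\frac a2\Big)d\nu=-\frac{V_-}2\int(\sqrt{1+a}-1)^2d\nu ,$$
by $1+\frac a2-\sqrt{1+a}=\frac12(\sqrt{1+a}-1)^2$. Hence on $[s,\sigma]$
$$dV=dM-V_-\kappa^\delta du,\qquad dM=\frac{\beta\cdot dB}{2V_-}+\int V_-(\sqrt{1+a}-1)\,d\tilde N .$$
Here $M$ is an $L^2$ martingale, as its integrands are bounded by $|\beta|/(2\sqrt\delta)$ and $V_-|a|=|H|/V_-\le|H|/\sqrt\delta$.

**Step 2: variance bound.** Let $K_u=\int_s^u\kappa^\delta$ and $\tau=\inf\{u\ge s:K_u>m\}\wedge\sigma\wedge t$. Up to $\tau$, $d(Ve^K)=e^KdM$ with $e^K\le e^m$, so $\mathbb E[V_\tau e^{K_\tau}|\mathcal F_s]=V_s$. Also $\mathbb E[V_\tau|\mathcal F_s]\le V_s$. So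
$$V_s-\mathbb E[V_\tau|\mathcal F_s]=\mathbb E[V_\tau(e^{K_\tau}-1)|\mathcal F_s]\le(e^m-1)\mathbb E[V_\tau|\mathcal F_s]\le2mV_s .$$
Since $\mathbb E[Y_\tau|\mathcal F_s]=Y_s$, that is, $\mathbb E[V_\tau^2|\mathcal F_s]=V_s^2$,
$$\mathbb E[(V_\tau-V_s)^2|\mathcal F_s]=2V_s\big(V_s-\mathbb E[V_\tau|\mathcal F_s]\big)\le4m(Y_s+\delta).$$

**Step 3: $\delta\downarrow0$.** On $\{\sigma>t,\int_s^t\kappa\le m\}$ we have $K_t\le m$, so $\tau=t$. By Fatou, $\mathbb E[(\sqrt{Y_t}-\sqrt{Y_s})^2;\sigma>t,\int_s^t\kappa\le m|\mathcal F_s]\le4mY_s$. If $Y_t\ge4Y_s$, then $\sqrt{Y_s}\le\frac12\sqrt{Y_t}$ and the square is at least $Y_t/4$. $\square$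

**Proposition 6.** A.s. on $C$: $\int_L^{L+r}\kappa\,du=\infty$ for all $r>0$.

*Proof.* **Step 1: a bound for one time window.** Let $g_t=\sup\{u\le t:Y_u=0\}$. Since the zero set is closed and $Y_0=0$, $Y_{g_t}=0$. By (P2) and (P5), $g_t=L$ a.s. on $C\cap\{L<t\}$. Fix $u<t$ and $m\in(0,1]$. Divide $[u,t]$ into $2^k$ equal intervals with endpoints $s_0<\dots<s_{2^k}$. If $g_t\in[u,t)$, let $s^{(k)}=s_j$ where $s_{j-1}\le g_t<s_j$. Then $Y$ has a zero in $[s_{j-1},s_j]$, an event in $\mathcal F_{s_j}$, and none in $[s_j,t]$; and $\int_{g_t}^t\kappa\le m$ implies $\int_{s_j}^t\kappa\le m$. By Lemma 5 at $s=s_j<t$ and Lemma 4,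
$$\mathbb E\Big[Y_t;\,g_t\in[u,t),\int_{g_t}^t\kappa\le m,\,Y_t\ge4Y_{s^{(k)}}\Big]\le16m\sum_j\mathbb E\big[Y_{s_j};\,Y\text{ has a zero in }[s_{j-1},s_j]\big]\le16nm\,\mathbb E[\ell_t-\ell_u].$$
The term $s_j=t$ contributes $0$ on the left, as there $Y_t>0$ and the condition reads $Y_t\ge4Y_t$. As $k\to\infty$, $s^{(k)}\downarrow g_t$ with $s^{(k)}>g_t$, so $Y_{s^{(k)}}\to Y_{g_t}=0$ while $Y_t>0$; the last condition is eventually satisfied. By Fatou,
$$\mathbb E\Big[Y_t;\,g_t\in[u,t),\int_{g_t}^t\kappa\le m\Big]\le16nm\,\mathbb E[\ell_t-\ell_u].$$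
The event is in $\mathcal F_t$, and $\mathbb E[Y_t1_G]=\mathbb E[\sum_i\xi_i1_{\{L\le t\}}1_G]$ for $G\in\mathcal F_t$, where $L<t$ a.s. on $\{\sum_i\xi_i>0,\,L\le t\}$ by (3). As $g_t=L$ there,
$$\mathbb E\Big[\sum_i\xi_i;\ u\le L<t,\ \int_L^t\kappa\le m\Big]\le16nm\,\mathbb E[\ell_t-\ell_u].$$

**Step 2: summation.** Sum over $u=(l-1)2^{-p}$, $t=l2^{-p}$, $l\ge1$. With $\lceil L\rceil_p$ the first point of $2^{-p}\mathbb N$ that is $>L$ and $\mathbb E\ell_\infty\le1$,
$$\mathbb E\Big[\sum_i\xi_i;\ \int_L^{\lceil L\rceil_p}\kappa\le m\Big]\le16nm .$$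
If $\int_L^{L+r}\kappa<\infty$ for some $r>0$, then $\int_L^{\lceil L\rceil_p}\kappa\to0$ as $p\to\infty$. By Fatou, $\mathbb E[\sum_i\xi_i;\exists r>0:\int_L^{L+r}\kappa<\infty]\le16nm$ for all $m\in(0,1]$, so it is $0$. As $\sum_i\xi_i\ge1$ on $C$, the claim follows. $\square$

## 8. Two correlated copies rule out three legs

Assume $\dim(\mathcal F_L,\mathcal F_{L+})\ge2$. By Lemma 2 we are in the setting of Section 6 with $n=3$. The plan is to run two copies of the spider from slightly different noises. Three legs make the copies disagree about the chosen leg with probability bounded below, while noises that are nearly the same must make nearly the same choice.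

**The coupling.** Let $\eta\in(0,1)$. On an auxiliary complete space take independent $d$-dimensional Brownian motions $B^0,B^1,B^2$ and Poisson measures $N^0,N^1,N^2$ with intensities $(1-\eta)dt\otimes\nu$, $\eta\,dt\otimes\nu$, $\eta\,dt\otimes\nu$, all independent. Put
$$B'=\sqrt{1-\eta}\,B^0+\sqrt\eta\,B^1,\quad B''=\sqrt{1-\eta}\,B^0+\sqrt\eta\,B^2,\quad N'=N^0+N^1,\quad N''=N^0+N^2 .$$
Both $(B',N')$ and $(B'',N'')$ have the law of $(B,N)$.

*Transfer.* Every $\mathcal F_\infty$-measurable variable is a.s. a measurable functional of $(B,N)$; this covers $L,1_C,\xi_i$. The càdlàg processes $X^i$ and the continuous process $\ell$ are determined by their values at rational times. Each $G\in\mathcal F_s$ is a.s. equal to an event defined by $(B,N)$, for every $r>s$ even by $(B,N)$ up to time $r$. So by monotone class on the generators of the predictable $\sigma$-field, $\beta$, $H$, $\kappa$ are, up to indistinguishability, measurable functionals of time (and mark) and of $(B,N)$, and inserting $(B',N')$ gives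 processes predictable for the usual filtration $(\mathcal F'_t)$ of $(B',N')$. Denote by $'$ and $''$ the same functionals of $(B',N')$ and $(B'',N'')$, with filtrations $(\mathcal F'_t)$, $(\mathcal F''_t)$. The statements of Sections 6 and 7 assert that certain events defined by $(B,N)$ are a.s., or that certain expectations are related. Stochastic integrals are $L^2$-limits of elementary integrals, which are explicit functionals. Hence all these statements hold for each copy.

*Enlargement.* Let $(\mathcal H_t)$ be the usual filtration of $(B^l,N^l)_{l=0,1,2}$. The increments of $(B',N')$ after $t$ are independent of $\mathcal H_t$. So if $\phi(B',N')$ is a product of a bounded function of $(B',N')$ up to $t$ and one of its increments after $t$, then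
$$\mathbb E[\phi(B',N')|\mathcal H_t]=\mathbb E[\phi(B',N')|\mathcal F'_t],\tag{5}$$
and by monotone class (5) holds for all bounded $\phi$, hence for integrable ones. Consequently the $m'^i$ are $L^2$-bounded $\mathcal H$-martingales, $B'$ is an $\mathcal H$-Brownian motion and $N'$ a Poisson measure with $\mathcal H$-compensator $dt\otimes\nu$. Also by (5), $\mathcal H_s$ and $\mathcal F'_\infty$ are conditionally independent given $\mathcal F'_s$. So for $G\in\mathcal H_s$, $\mathbb P(G|\mathcal F'_\infty)=\mathbb P(G|\mathcal F'_s)=:g$, and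
$$\mathbb E[1_G1_{C'}1_{\{s<L'\le t\}}]=\mathbb E[g\,1_{C'}1_{\{s<L'\le t\}}]=\mathbb E[g(\ell'_t-\ell'_s)]=\mathbb E[1_G(\ell'_t-\ell'_s)].$$
By monotone class, and $L'>0$ on $C'$,
$$\mathbb E\int Z\,d\ell'=\mathbb E[Z_{L'}1_{C'}]\quad\text{for all $\mathcal H$-predictable }Z\ge0 .\tag{6}$$
The same holds for $''$.

**Proposition 7.** $\displaystyle\mathbb E\sum_{i=1}^3|\xi'_i-\xi''_i|\ \ge\ \mathbb P(C'\cap C''\cap\{L'\ne L''\}).$

*Proof.* **Step 1: a lower bound for $|D^i|$ with a free choice at zero.** Let $D^i=X'^i-X''^i=(m'^i-m''^i)+\ell'-\ell''$, $D^i_0=0$. The Meyer–Tanaka formula for $D^i$ and for $-D^i$ gives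
$$d|D^i|=\operatorname{sgn}_-(D^i_-)\,dD^i+dK^{-}=\operatorname{sgn}_+(D^i_-)\,dD^i+dK^{+},$$
with $\operatorname{sgn}_\mp(0)=\mp1$ and $K^\mp$ increasing. If $\gamma^i$ is predictable, equal to $\operatorname{sgn}D^i_-$ where $D^i_-\ne0$ and with values in $[-1,1]$ where $D^i_-=0$, it is a predictable convex combination of the two integrands. Combining the two formulas with the same weights gives $|D^i_t|\ge\int_0^t\gamma^i\,dD^i$. On $\{D^i_-=0\}$ we choose
$$\gamma^i=1\text{ if }Y'_-=0<Y''_-;\qquad\gamma^i=-1\text{ if }Y''_-=0<Y'_-;\qquad\gamma^i=0\text{ otherwise.}$$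
The martingale parts have mean zero, so $\sum_i\mathbb E|D^i_t|\ge\mathbb E\int_0^t\sum_i\gamma^i\,d\ell'-\mathbb E\int_0^t\sum_i\gamma^i\,d\ell''$.

**Step 2: counting legs.** $d\ell'$ is carried by $\{Y'_-=0\}$. If there $Y''_->0$, say $X''^j_->0$ ($j$ is unique by (P1)), then $\gamma^j=-1$ and the two other $\gamma^i$ equal $1$, so $\sum_i\gamma^i=1$. This is where three legs are used: with two legs the sum would be $0$ and nothing would follow. If $Y''_-=0$, then $\sum_i\gamma^i=0$. Symmetrically, on $\{Y''_-=0\}$, which carries $d\ell''$, $\sum_i\gamma^i=-1_{\{Y'_->0\}}$. With (6),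
$$\sum_i\mathbb E|D^i_t|\ge\mathbb P(C',\,L'\le t,\,Y''_{L'-}>0)+\mathbb P(C'',\,L''\le t,\,Y'_{L''-}>0).$$

**Step 3: $t\to\infty$.** The left side tends to $\mathbb E\sum_i|\xi'_i-\xi''_i|$. By (P2), on $C''\cap\{L'>L''\}$ we have $Y''_{L'-}>0$, and on $C'\cap\{L''>L'\}$ we have $Y'_{L''-}>0$. So the right side has limit at least $\mathbb P(C'\cap C''\cap\{L'\ne L''\})$. $\square$

As $\eta\to0$ the left side of Proposition 7 will tend to $0$. By itself this is no contradiction: nothing so far excludes $L'=L''$ with probability close to $\mathbb P(C)$. The infinite energy of Proposition 6 excludes it. If both copies left $0$ at the same moment, the independent parts of the two noises would have infinitely much energy available to pull them apart.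

**Proposition 8.** $\mathbb P(C'\cap C''\cap\{L'=L''\})=0$ for every $\eta\in(0,1)$.

*Proof.* **Step 1: the drift of the geometric mean.** Fix deterministic $s\le T$ and let $\sigma=\inf\{u\ge s:Y'_u=0\text{ or }Y''_u=0\}$. On $\{\sigma>s\}$, $Y'_-,Y''_->0$ on $(s,\sigma)$, and $\ell',\ell''$ are constant on $[s,\sigma]$. For $\delta>0$ let
$$V^\delta=\sqrt{(Y'+\delta)(Y''+\delta)},\quad a=\tfrac{H'}{Y'_-+\delta},\quad b=\tfrac{H''}{Y''_-+\delta},\quad p=\tfrac{\beta'}{Y'_-+\delta},\quad q=\tfrac{\beta''}{Y''_-+\delta}.$$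
A.s. $N^0,N^1,N^2$ have no simultaneous atoms. Atoms of $N^0$ act on both processes, those of $N^1$ (resp. $N^2$) only on $Y'$ (resp. $Y''$). Moreover $d\langle B'^k,B''^l\rangle=(1-\eta)\delta_{kl}dt$, with $\delta_{kl}$ the Kronecker symbol.

For $f(y',y'')=\sqrt{(y'+\delta)(y''+\delta)}$ the second order terms give, relative to $V^\delta_-$, $-\frac18|p|^2-\frac18|q|^2+\frac{1-\eta}4p\cdot q$. The compensated jump terms give $\sqrt{(1+a)(1+b)}-1-\frac a2-\frac b2$ at rate $(1-\eta)\nu$, $\sqrt{1+a}-1-\frac a2$ at rate $\eta\nu$, and $\sqrt{1+b}-1-\frac b2$ at rate $\eta\nu$. By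
$$1+\frac a2+\frac b2-\sqrt{(1+a)(1+b)}=\frac12\big(\sqrt{1+a}-\sqrt{1+b}\big)^2,$$
the drift of $V^\delta$ on $[s,\sigma]$ is $V^\delta_-$ times
$$\begin{aligned}&-\tfrac18(|p|^2+|q|^2)+\tfrac{1-\eta}4\,p\cdot q-\tfrac{1-\eta}2\int\big(\sqrt{1+a}-\sqrt{1+b}\big)^2d\nu\\&\quad-\tfrac\eta2\int(\sqrt{1+a}-1)^2d\nu-\tfrac\eta2\int(\sqrt{1+b}-1)^2d\nu .\end{aligned}$$
Since $p\cdot q\le\frac12(|p|^2+|q|^2)$, the Brownian terms are at most $-\frac\eta8(|p|^2+|q|^2)\le-\frac\eta8|p|^2$. Dropping further negative terms, the expression is at most $-\frac\eta8|p|^2-\frac\eta2\int(\sqrt{1+a}-1)^2d\nu=-\eta\,\kappa'^\delta$.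

All integrals are finite, since $|\sqrt{1+a}-1|\le|a|$ and $|\sqrt{1+a}-\sqrt{1+b}|\le|a|+|b|$. The martingale part is in $L^2$, since $V^\delta,a,b$ are bounded for fixed $\delta$, $|\sqrt{(1+a)(1+b)}-1|\le|a|\sqrt{1+b}+|b|$, and $\mathbb E\int(|\beta|^2+\int H^2d\nu)\,dt<\infty$.

**Step 2: an exponential bound.** By Step 1, $V^\delta\exp(\eta\int_s^\cdot\kappa'^\delta)$, stopped at $\sigma\wedge T$ and when $\int_s^\cdot\kappa'^\delta$ exceeds $k$, is a supermartingale. As $\int_s^T\kappa'^\delta<\infty$ a.s., letting $k\to\infty$ (Fatou) gives, on $\{\sigma>s\}$,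
$$\mathbb E\Big[V^\delta_{\sigma\wedge T}\exp\Big(\eta\int_s^{\sigma\wedge T}\kappa'^\delta\Big)\Big|\mathcal H_s\Big]\le V^\delta_s .$$
Restrict to $\{\sigma>T\}$, use $V^\delta_T\ge V_T:=\sqrt{Y'_TY''_T}$, and let $\delta\downarrow0$ with $\kappa'^\delta\uparrow\kappa'$ (monotone convergence). With $V_s=\sqrt{Y'_sY''_s}$,
$$\mathbb E\Big[V_T\,e^{\eta\int_s^T\kappa'};\,\sigma>T\,\Big|\,\mathcal H_s\Big]\le V_s .\tag{7}$$
On $\{\sigma=s\}$ the left side is $0$, so (7) holds everywhere.

**Step 3: starting at the common last zero.** Let $\Theta=C'\cap C''\cap\{L'=L''<T\}$. Divide $[0,T]$ into $2^k$ equal intervals with endpoints $s_j$. On $\Theta$ let $s^{(k)}=s_j$ where $s_{j-1}\le L'<s_j$. By (P5) both $Y',Y''$ vanish at $L'=L''\in[s_{j-1},s_j]$, and by (P2) they are positive on $[s_j,T]$. The event that both have zeros in $[s_{j-1},s_j]$ is in $\mathcal H_{s_j}$. So by (7) at $s=s_j$, $V\le\frac12(Y'+Y'')$ and Lemma 4 with $n=3$ for both copies,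
$$\mathbb E\big[V_Te^{\eta\int_{s^{(k)}}^T\kappa'};\Theta\big]\le\sum_j\mathbb E\big[V_{s_j};\,Y',Y''\text{ both have zeros in }[s_{j-1},s_j]\big]\le\sum_j3\,\mathbb E[\ell_{s_j}-\ell_{s_{j-1}}]\le3 .$$
As $k\to\infty$, $s^{(k)}\downarrow L'$, and monotone convergence gives $\mathbb E[V_Te^{\eta\int_{L'}^T\kappa'};\Theta]\le3$. As $V_T>0$ on $\Theta$, $\int_{L'}^T\kappa'<\infty$ a.s. on $\Theta$. By Proposition 6 this integral is $+\infty$ a.s. on $C'\cap\{L'<T\}$. So $\mathbb P(\Theta)=0$; let $T\to\infty$. $\square$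

**Proof that $\text{sp dim}\le2$.** By Propositions 7 and 8,
$$\mathbb P(C'\cap C'')\le\mathbb E\sum_{i=1}^3|\xi'_i-\xi''_i|\qquad\text{for all }\eta\in(0,1).$$
Let $\eta\to0$. We claim that $\phi(B'',N'')-\phi(B',N')\to0$ in $L^2$ for every bounded measurable $\phi$. This is clear when $\phi$ is a bounded continuous function of finitely many $B_{t_k}$ and $N(R_l)$ with $R_l$ of finite intensity $|R_l|$. Indeed $B'_t-B''_t=\sqrt\eta(B^1_t-B^2_t)\to0$ in $L^2$, and $N'(R)\ne N''(R)$ forces an atom of $N^1$ or $N^2$ in $R$, so $\mathbb P(N'(R)\ne N''(R))\le2\eta|R|$. Such $\phi$ are dense in $L^2$ of the law of $(B,N)$. Both copies have that law, so replacing $\phi$ by $\tilde\phi$ changes the difference in $L^2$-norm by at most $2\|\phi-\tilde\phi\|_2$, and the claim follows. Applied to $\xi_i$ and $1_C$: the right side tends to $0$ and the left side tends to $\mathbb P(C)>0$, a contradiction. So $\dim(\mathcal F_L,\mathcal F_{L+})\le1$ for every end of optional time $L$, i.e. $\text{sp dim}\le2$. $\square$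

## 9. Finite activity without Brownian part, and the cases of Theorem B

**The case $d=0$, $\nu(E)<\infty$.** In Section 3 we saw that finitely many Poisson noises cannot feed Proposition 1. The spider shows that no split occurs at all. Suppose $\mathcal F_L\ne\mathcal F_{L+}$ and use Lemma 2 and Section 6 with $n=2$. The atom times of $N$ are stopping times without finite accumulation point. So a.s. on $C$, $L$ is not an atom time, by (3), and there is $r>0$ with no atom of $N$ in $(L,L+r)$. By (P2), $Y_->0$ on $(L,\infty)$, so by (P5) $d\ell=0$ there. Since $\nu(E)<\infty$ and $H$ is bounded, $\iint H\,d\tilde N$ is the sum over atoms minus $\iint H\,d\nu\,du$. As $H\ge-Y_-$ by (P6), for $L<s<t<L+r$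
$$Y_t=Y_s-\int_s^t\!\int H\,d\nu\,du\le Y_s+\nu(E)\int_s^tY_u\,du,\qquad\text{hence}\quad Y_t\le Y_se^{\nu(E)(t-s)} .$$
Letting $s\downarrow L$, $Y_s\to Y_L=0$ by (P5), so $Y_t=0$. This contradicts (P2), as $\mathbb P(C)>0$. Hence $\mathcal F_L=\mathcal F_{L+}$ for every end of optional time $L$, and $\text{sp dim}=1$. $\square$

**Proof of Theorem B.** The case $d=0$, $\nu(E)<\infty$ has just been treated. In all other cases Section 8 gives $\text{sp dim}\le2$. If $d\ge1$, Section 3 (Proposition 1 with $Y=B^1$) gives $\text{sp dim}\ge2$, whether $\nu(E)$ is finite or not. If $\nu(E)=\infty$, Section 4 gives $\text{sp dim}\ge2$. For the symmetric stable process of index $\alpha\in(1,2)$, $d=0$ and $\nu(E)=\infty$, so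
$$\text{sp dim}\big((\mathcal F^X_t)\big)=2 ,$$
and Conjecture 3 is false. Millar's result concerns one particular $\tau$ and is not contradicted: the split of Section 4 occurs at a last zero of the constructed martingale $Y$, not of $X$. $\square$
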